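# Hypergroups whose almost periodic functions carry no invariant mean

## 1. A two-point set that is almost a group

Take a set with two points, $e$ and $x$. Let $e$ be an identity, and let the product of $x$ with itself be random: it is $e$ or $x$, each with probability $\tfrac12$. In terms of point masses,
$$\delta_x*\delta_x=\tfrac12\delta_e+\tfrac12\delta_x .$$
Extended bilinearly, this is multiplication in $\mathbb R[x]/(x^2-\tfrac12x-\tfrac12)$, so it is associative. Call this object $H_1$.

A function $f$ on $H_1$ is a pair $(f(e),f(x))$. To translate $f$ by $x$ we average $f$ over the random product: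
$$L_xf(e)=f(x),\qquad L_xf(x)=\tfrac12f(e)+\tfrac12f(x).$$

Is there an invariant mean, that is, weights $\alpha,\beta\ge 0$ with $\alpha+\beta=1$ such that $m(f)=\alpha f(e)+\beta f(x)$ satisfies $m(L_xf)=m(f)$ for all $f$? Comparing the coefficients of $f(e)$ in $\alpha f(x)+\tfrac\beta2(f(e)+f(x))=\alpha f(e)+\beta f(x)$ gives $\beta=2\alpha$; the coefficients of $f(x)$ give the same condition. So there is exactly one invariant mean,
$$m(f)=\tfrac13f(e)+\tfrac23f(x).$$

Now let $\varphi=(2,-1)$. Then $L_x\varphi=(-1,\tfrac12)=-\tfrac12\varphi$. In a group, $L_x$ only permutes the values of a function, so it is an isometry for the sup norm. Here translation *shrinks* $\varphi$ by a factor of two. Also, the equation $L_x\varphi=-\tfrac12\varphi$ forces $m(\varphi)=-\tfrac12m(\varphi)$, hence $m(\varphi)=0$, for every invariant linear functional $m$.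

Do the same on the group $H_2=\{e,s\}\cong\mathbb Z/2$ with $\psi=(0,\tfrac12)$. Here $L_s\psi=(\tfrac12,0)=\tfrac12-\psi$. This forces $m(\psi)=\tfrac12-m(\psi)$, so $m(\psi)=\tfrac14$ whenever $m$ is invariant with $m(1)=1$.

On a finite object of this kind an invariant mean always exists (Section 4). On an infinite one it may not exist on all bounded functions, just as for groups. For groups, however, the bounded functions with relatively (weakly) compact sets of translates always carry an invariant mean. Does this survive when translations are allowed to shrink?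

## 2. Hypergroups, translations and Haar measure

**Definition (hypergroup).** A hypergroup in the sense of Jewett is a locally compact Hausdorff space $K$ with an associative bilinear convolution of bounded measures, such that $\delta_x*\delta_y$ is a probability measure with compact support for all $x,y\in K$. There are an identity $e$ and a homeomorphic involution $x\mapsto\check x$ with $(\delta_x*\delta_y)^\vee=\delta_{\check y}*\delta_{\check x}$. One has $e\in\operatorname{supp}(\delta_x*\delta_y)$ iff $y=\check x$. Convolution of positive measures is continuous for convergence against $C_c(K)$ and against $1$, and $(x,y)\mapsto\operatorname{supp}(\delta_x*\delta_y)$ is continuous.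

Every locally compact group is a hypergroup with $\delta_x*\delta_y=\delta_{xy}$ and $\check x=x^{-1}$. Our counterexample is discrete, where the definition becomes pure algebra.

**Definition (discrete hypergroup).** A discrete hypergroup is a set $H$ with finitely supported probability measures $\delta_x*\delta_y$ $(x,y\in H)$ whose bilinear extension is associative, an identity $e$, and an involution with $(\delta_x*\delta_y)^\vee=\delta_{\check y}*\delta_{\check x}$, such that $e\in\operatorname{supp}(\delta_x*\delta_y)$ iff $y=\check x$.

In the discrete topology this is exactly a Jewett hypergroup. Compact sets are finite, and the continuity conditions on $x\mapsto \check x$ and on supports are vacuous. Continuity of convolution needs a word. Suppose positive measures satisfy $\mu_i\to\mu$ against $C_c$ and against $1$. Given $\varepsilon>0$, pick a finite $F$ with $\mu(H\setminus F)<\varepsilon$. Eventually $\sum_{F}|\mu_i-\mu|<\varepsilon$ and $|\mu_i(H)-\mu(H)|<\varepsilon$, so $\mu_i(H\setminus F)<3\varepsilon$ and $\|\mu_i-\mu\|_1<5\varepsilon$. So convergence is in $\ell^1$, and $\|\mu_i*\nu_i-\mu*\nu\|_1\le\|\mu_i-\mu\|_1\|\nu_i\|_1+\|\mu\|_1\|\nu_i-\nu\|_1\to0$.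

The two-point $H_1$ of Section 1 is a discrete hypergroup with $\check x=x$: the product is commutative, and $e$ lies in the support of $\delta_x*\delta_x$ and of $\delta_e*\delta_e$ but not of $\delta_e*\delta_x$.

**Translations.** Write $f(x*y)=\int_Kf\,d(\delta_x*\delta_y)$, and set
$$L_xf(y)=R_yf(x)=f(x*y).$$
On the space $C_b(K)$ of bounded continuous functions with the sup norm, $L_x$ and $R_y$ are positive operators of norm at most $1$ fixing the constant $1$. Associativity gives
$$L_xR_yf(z)=f(x*z*y)=R_yL_xf(z),\qquad L_yL_xf(z)=f(x*y*z)=\int L_uf(z)\,d(\delta_x*\delta_y)(u).\tag{1}$$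

A left Haar measure is a nonzero positive measure $\lambda$ with $\int L_yf\,d\lambda=\int f\,d\lambda$ for $f\in C_c(K)$ and $y\in K$. In the discrete case Jewett (*Spaces with an abstract convolution of measures*, Adv. Math. 18 (1975), Thm 7.1A) gives a formula. Here is a direct check.

**Lemma 1.** On a discrete hypergroup $H$ the measure $\lambda(x)=1/(\delta_{\check x}*\delta_x)(e)$ is a left Haar measure: $\sum_x\lambda(x)(\delta_y*\delta_x)(z)=\lambda(z)$ for all $y,z$.

*Proof.* Compute $(\delta_{\check z}*\delta_y*\delta_x)(e)$ in two ways. Grouping the first two factors gives $\sum_u(\delta_{\check z}*\delta_y)(u)\,(\delta_u*\delta_x)(e)$. Only $u=\check x$ contributes, so this is $(\delta_{\check z}*\delta_y)(\check x)/\lambda(x)$. Grouping the last two factors gives $\sum_u(\delta_y*\delta_x)(u)(\delta_{\check z}*\delta_u)(e)$. Only $u=z$ contributes, so this is $(\delta_y*\delta_x)(z)/\lambda(z)$. Hence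
$$\lambda(x)(\delta_y*\delta_x)(z)=\lambda(z)(\delta_{\check z}*\delta_y)(\check x).$$
Sum over $x$; the measure $\delta_{\check z}*\delta_y$ has mass $1$. For finitely supported $f$ this yields $\sum_x\lambda(x)L_yf(x)=\sum_zf(z)\sum_x\lambda(x)(\delta_y*\delta_x)(z)=\sum_zf(z)\lambda(z)$. $\square$

Note that $\lambda\ge1=\lambda(e)$. On $H_1$ we get $\lambda(e)=1$, $\lambda(x)=2$, matching the weights $\tfrac13,\tfrac23$ found by hand. Since $\lambda>0$ everywhere, a discrete hypergroup has $L_\infty(H)=C_b(H)=\ell_\infty(H)$.

## 3. Almost periodic functions and means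

**Definition (AP and WAP).** $AP(K)$ is the set of $f\in C_b(K)$ such that $\{L_xf:x\in K\}$ is relatively norm compact in $C_b(K)$. $WAP(K)$ is the set of those for which it is relatively weakly compact.

Thus $AP(K)\subseteq WAP(K)$. Both are closed translation invariant subspaces containing the constants, and we regard them as subspaces of $L_\infty(K)$: for continuous functions the sup norm agrees with the $L_\infty$ norm. Unlike in the group case, they need not be algebras.

*Examples.* On a finite $K$ every function is in $AP(K)$. On any $K$, if the translates $L_xf$ form a bounded set inside a finite-dimensional space, then $f\in AP(K)$; this is the only kind of function our counterexample needs. On the group $\mathbb Z$ the indicator of $\{0\}$ is in $WAP$ but not in $AP$: its translates along any sequence of distinct points tend weakly to $0$ in $c_0(\mathbb Z)$, hence in $\ell_\infty(\mathbb Z)$, but any two distinct translates are at distance $1$.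

**Definition (invariant mean).** Let $X$ be a closed translation invariant subspace of $L_\infty(K)$ containing the constants. A (left) invariant mean on $X$ is a positive, norm one linear functional $m$ on $X$ with $m(L_xf)=m(f)$ for all $f\in X$, $x\in K$.

If $X$ is closed under complex conjugation, as $AP(K)$ and $WAP(K)$ are, then "positive of norm one" means the same as "positive with $m(1)=1$". Indeed, let $m$ be positive. For real $g$ we have $-\|g\|1\le g\le\|g\|1$, so $m(g)$ is real and $|m(g)|\le\|g\|m(1)$. For complex $g$ choose $\theta$ with $|m(g)|=m(\operatorname{Re}e^{i\theta}g)\le\|g\|m(1)$. So $\|m\|=m(1)$. The same reasoning gives $\operatorname{Re}m(g)=m(\operatorname{Re}g)\le\sup\operatorname{Re}g$ for every mean $m$.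

The thesis *Some Geometric Properties On Banach Spaces Associated To Hypergroups* states as an open question whether $WAP(K)$, or $AP(K)$, always has an invariant mean, for a hypergroup $K$ with a left Haar measure. We shall see that both answers are **no**, by one countable discrete example.

## 4. Finite, commutative and group cases, and the obstacle of contraction

**Finite $K$.** Put $\omega=\lambda/\lambda(K)$. By Lemma 1, $m(f)=\sum_x\omega(x)f(x)$ is an invariant mean on all functions.

**Commutative $K$.** The means on $X=AP(K)$ or $WAP(K)$ form a nonempty weak* compact convex set (it contains the evaluations). By (1) the operators $L_x$ commute, so their adjoints are commuting weak* continuous affine self-maps of this set. The Markov–Kakutani theorem gives a common fixed point, which is an invariant mean. More is true: every compact and every commutative hypergroup is amenable, i.e. $L_\infty(K)$ has a left invariant mean. So a counterexample must be neither compact nor commutative.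

**Groups, and what a sensible person tries next.** For a locally compact group $G$, the Ryll-Nardzewski fixed point theorem shows that $WAP(G)$ and $AP(G)$ have a unique invariant mean. Recall one form of the theorem: *if $Q$ is a nonempty weakly compact convex subset of a Banach space and $S$ is a semigroup of weakly continuous affine self-maps of $Q$ with $\inf_{T\in S}\|Tg-Th\|>0$ for all $g\ne h$ in $Q$, then $S$ has a common fixed point.*

Try it on a hypergroup. Let $f\in WAP(K)$, and let $Q$ be the closed convex hull of $\{L_xf\}$, which is weakly compact by Krein–Šmulian. By (1), $L_yL_xf=\int L_uf\,d(\delta_x*\delta_y)(u)$ is an average of elements of $Q$ (if it were outside $Q$, Hahn–Banach separation in the weakly compact set $Q$, applied with pointwise evaluations, which separate points of $Q$ and induce the weak topology on it, would give a contradiction), so $L_y$ maps $Q$ into itself. It is affine and weakly continuous. A common fixed point $g$ would satisfy $g(x)=L_xg(e)=g(e)$, so it would be a constant in $Q$, and we shall prove in Theorem 9 that having such a constant for every $f$ is equivalent to having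 an invariant mean.

Everything is in place except the hypothesis $\inf\|Tg-Th\|>0$. In a group it is free, because $L_x$ is an isometry. In a hypergroup it fails: on $H_1$ we saw $L_x\varphi=-\tfrac12\varphi$, so $\|L_x^n\varphi-L_x^n0\|=2^{-n}\|\varphi\|\to0$. On $H_1$ itself this does no harm. The point is that contraction leaves room for a conflict that isometries rule out, and we now look for that conflict.

## 5. Almost periodic functions from affine actions

**Definition (affine action).** Let $K$ be a discrete hypergroup and $C$ a convex set. An affine action of $K$ on $C$ is a family of affine maps $T_w:C\to C$ $(w\in K)$ with $T_e=\mathrm{id}$ and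
$$T_vT_w=\sum_u(\delta_v*\delta_w)(u)\,T_u\qquad(v,w\in K).\tag{2}$$

*Example.* On $H_1$ the only condition besides $T_e=\mathrm{id}$ is $T_x^2=\tfrac12\mathrm{id}+\tfrac12T_x$. The map $T_x(t)=-\tfrac t2$ satisfies it, since $\tfrac t4=\tfrac12t+\tfrac12(-\tfrac t2)$.

The next lemma turns our problem into a search for an affine action without fixed points.

**Lemma 2.** Let $K$ be a discrete hypergroup acting affinely on a nonempty compact convex set $C$ in a finite-dimensional real vector space, and let $E_1$ be the affine hull of $C$. Fix $c\in C$. For a real affine function $\ell$ on $E_1$ put $f_\ell(w)=\ell(T_wc)$. Then $L_vf_\ell=f_{\ell\circ T_v}$ and $f_\ell\in AP(K)$. If $AP(K)$ has a left invariant linear functional $m$ with $m(1)=1$, then some $c_0\in E_1$ is fixed by all $T_v$ (extended to affine maps $E_1\to E_1$).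

*Proof.* **Step 1: translates are again of the form $f_\ell$.** By (2) and affinity of $\ell$,
$$L_vf_\ell(w)=\sum_u(\delta_v*\delta_w)(u)\,\ell(T_uc)=\ell(T_vT_wc)=f_{\ell\circ T_v}(w).$$

**Step 2: compactness.** Let $\mathrm{Aff}(E_1)$ be the finite-dimensional space of real affine functions on $E_1$, with norm $\sup_C|\ell|$ (an affine function vanishing on $C$ vanishes on $E_1$). As $T_vC\subseteq C$, the set $\{\ell\circ T_v\}$ is bounded by $\sup_C|\ell|$. The map $\ell\mapsto f_\ell$ is linear with $\|f_\ell\|\le\sup_C|\ell|$, so $\{L_vf_\ell\}$ is a bounded subset of a finite-dimensional space, hence relatively norm compact.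

**Step 3: the functional is a point.** Put $\phi(\ell)=\operatorname{Re}m(f_\ell)$. This is real linear on $\mathrm{Aff}(E_1)$, and $\phi(1)=1$ since $f_1=1$. Choose affine coordinates $t_1,\dots,t_d$ on $E_1$, so that $1,t_1,\dots,t_d$ is a basis of $\mathrm{Aff}(E_1)$, and let $c_0$ be the point with coordinates $\phi(t_1),\dots,\phi(t_d)$. Then $\phi(\ell)=\ell(c_0)$ for all $\ell$.

**Step 4: the point is fixed.** By Step 1 and invariance, $\ell(T_vc_0)=\operatorname{Re}m(f_{\ell\circ T_v})=\operatorname{Re}m(L_vf_\ell)=\operatorname{Re}m(f_\ell)=\ell(c_0)$ for all $\ell$ and $v$. Affine functions separate points, so $T_vc_0=c_0$. $\square$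

The simplest conflict would be on an interval $C\subset\mathbb R$: one generator $x$ whose only fixed point is $0$, and another, $s$, whose only fixed point is $\tfrac14$.

**Two reflections do not work.** Let $T_s(t)=\tfrac12-t$, which suits $s$ of order two. If $x$ also generates $\mathbb Z/2$ and acts by $T_x(t)=-t$, then $T_sT_x(t)=t+\tfrac12$ is a translation, which preserves no bounded interval. The functions $f_\ell$ become unbounded.

**A contracting reflection does.** For $0<q\le1$ consider $\delta_x*\delta_x=q\delta_e+(1-q)\delta_x$, which is $\mathbb Z/2$ for $q=1$ and $H_1$ for $q=\tfrac12$. The map $T_x(t)=-qt$ satisfies $T_x^2=q\,\mathrm{id}+(1-q)T_x$, because $qt-(1-q)qt=q^2t$. An interval preserved by $T_s$ is $[\tfrac14-r,\tfrac14+r]$. It is preserved by $T_x$ iff $-q(\tfrac14+r)\ge\tfrac14-r$, that is $r(1-q)\ge\tfrac{1+q}4$; the condition $q(r-\tfrac14)\le\tfrac14+r$ at the other end is automatic. For $q=1$ this is impossible. For $q=\tfrac12$ the smallest solution is $r=\tfrac34$, which gives $C=[-\tfrac12,1]$.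

So $H_1$ acts on $[-\tfrac12,1]$ by $T_x(t)=-\tfrac t2$, and $\mathbb Z/2$ acts by $T_s(t)=\tfrac12-t$. We need one hypergroup containing both, imposing no relation between $x$ and $s$.

## 6. Free products of discrete hypergroups

**Lemma 3 (free products).** Let $H_1,H_2$ be discrete hypergroups and $H_i^0=H_i\setminus\{e\}$. Let $W$ be the set of words with letters alternately from $H_1^0$ and $H_2^0$, including the empty word $e$. Then $W$ carries a discrete hypergroup structure $H_1*H_2$ such that:

* $(x_1\cdots x_n)^\vee=\check x_n\cdots\check x_1$;
* for $x\in H_i^0$: $\delta_x*\delta_w=\delta_{xw}$ if $w$ does not begin with a letter of $H_i$, and $\delta_x*\delta_{yw'}=\sum_{z\in H_i}(\delta_x*\delta_y)(z)\,\delta_{zw'}$ if $w=yw'$ with $y\in H_i^0$ (where $ew'$ means $w'$);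
* $\delta_{x_1\cdots x_n}=\delta_{x_1}*\cdots*\delta_{x_n}$.

*Example.* With $H_1=\{e,x\}$ as in Section 1 and $H_2=\{e,s\}$, the words are $e,x,s,xs,sx,xsx,sxs,\dots$. The product $xs\cdot sx$ collapses $ss$ to $e$ and leaves $x\cdot x=\tfrac12e+\tfrac12x$. The product $sx\cdot xs$ is $s\cdot(\tfrac12e+\tfrac12x)\cdot s=\tfrac12e+\tfrac12sxs$.

*Proof.* Let $A_i=\mathbb RH_i$ be the algebra of finitely supported measures on $H_i$, let $V=\mathbb RW$, and let $W_i\subset W$ be the set of words not beginning with a letter of $H_i$.

**Step 1: get associativity from operators.** The purpose is to avoid checking associativity on words. Every word is uniquely $zw$ with $z\in H_i$, $w\in W_i$ (with $z=e$ if the word is in $W_i$). So $z\otimes w\mapsto zw$ identifies $A_i\otimes\mathbb RW_i$ with $V$. Left multiplication on the first factor makes $V$ an $A_i$-module, which gives unital homomorphisms $\Lambda:A_i\to\mathrm{End}(V)$, $i=1,2$. For $w=x_1\cdots x_n\in W$ put $\Lambda(w)=\Lambda(x_1)\cdots\Lambda(x_n)$, with $\Lambda(e)=\mathrm{id}$. Applying the letters from the right to the empty word, at each stage the new letter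 meets a word that does not begin with a letter of its own factor. Hence $\Lambda(w)e=w$, and so the operators $\Lambda(w)$, $w\in W$, are linearly independent.

**Step 2: the span of these operators is closed under products, with convex coefficients.** Let $x\in H_i^0$. If $w\in W_i$, then $\Lambda(x)\Lambda(w)=\Lambda(xw)$ by definition. If $w=yw'$ with $y\in H_i^0$, then $w'\in W_i$ and
$$\Lambda(x)\Lambda(w)=\Lambda(\delta_x*\delta_y)\Lambda(w')=\sum_z(\delta_x*\delta_y)(z)\,\Lambda(zw').$$
So multiplying by one letter gives a finite convex combination. By induction on the length of $v$,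
$$\Lambda(v)\Lambda(w)=\sum_uN^u_{v,w}\Lambda(u),\qquad N^u_{v,w}\ge0,\quad\sum_uN^u_{v,w}=1,\tag{3}$$
with finitely many nonzero terms: for $v=xv'$, expand $\Lambda(v')\Lambda(w)$ first and then multiply each term by $\Lambda(x)$. Put $\delta_v*\delta_w=\sum_uN^u_{v,w}\delta_u$. By linear independence this is the multiplication of operators transported to $V$. So it is associative with identity $e$, and the last two displayed properties hold. Below, $\cdot$ denotes this product on $\mathbb RW$. On $\mathbb RH_i$ it agrees with the given one.

**Step 3: the involution reverses products.** Reversing a word and applying $\vee$ to its letters is an involution of $W$. First we show $(x\cdot w)^\vee=\check w\cdot\check x$ for $x\in H_i^0$. If $w\in W_i$, then $x\cdot w$ is the word $xw$, whose reversal is the reduced word $\check w\check x=\check w\cdot\check x$. If $w=yw'$ with $y\in H_i^0$, then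
$$(x\cdot w)^\vee=\sum_z(\delta_x*\delta_y)(z)\,(zw')^\vee=\sum_z(\delta_x*\delta_y)(z)\,\check w'\cdot\check z=\check w'\cdot(\check y\cdot\check x)=\check w\cdot\check x,$$
where the third equality uses $(\delta_x*\delta_y)^\vee=\delta_{\check y}*\delta_{\check x}$ in $H_i$. For general $v=xv'$ use induction on length and linearity:
$$(v\cdot w)^\vee=(x\cdot(v'\cdot w))^\vee=(v'\cdot w)^\vee\cdot\check x=\check w\cdot\check v'\cdot\check x=\check w\cdot\check v.$$

**Step 4: $N^e_{v,w}>0$ iff $w=\check v$.** This is the last axiom. Use induction on the length of $v$; the case $v=e$ is clear. Let $v=v'x$ with $x\in H_i^0$. If $w\in W_i$, then $v\cdot w$ is the nonempty reduced word $vw$, so $N^e_{v,w}=0$; and $w\ne\check v$, since $\check v$ begins with $\check x\in H_i^0$. If $w=yw'$ with $y\in H_i^0$, then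
$$v\cdot w=\sum_z(\delta_x*\delta_y)(z)\;v'\cdot z\cdot w'.$$
For $z\ne e$ the word $v'zw'$ is reduced and nonempty, because $v'$ does not end, and $w'$ does not begin, with a letter of $H_i$. So only $z=e$ contributes, and $N^e_{v,w}=(\delta_x*\delta_y)(e)\,N^e_{v',w'}$. This is positive iff $y=\check x$ and $w'=\check v'$, that is, iff $w=\check x\check v'=\check v$. $\square$

Actions of the two factors glue with no compatibility condition.

**Lemma 4 (gluing actions).** Let $C$ be a convex set. For $i=1,2$ let $x\mapsto T_x$ map $H_i$ into affine self-maps of $C$ with $T_e=\mathrm{id}$ and $T_xT_y=\sum_z(\delta_x*\delta_y)(z)T_z$. Then $T_{x_1\cdots x_n}:=T_{x_1}\cdots T_{x_n}$ satisfies $T_vT_w=\sum_u(\delta_v*\delta_w)(u)T_u$ on $K=H_1*H_2$.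

*Proof.* **One letter.** Let $v=x\in H_i^0$. If $w\in W_i$, then $T_xT_w=T_{xw}$. If $w=yw'$ with $y\in H_i^0$, then $T_xT_yT_{w'}=\sum_z(\delta_x*\delta_y)(z)T_zT_{w'}=\sum_z(\delta_x*\delta_y)(z)T_{zw'}$. Both agree with Lemma 3.

**Several letters.** For $v=xv'$, induction and affinity of $T_x$ give
$$T_vT_w=T_x\sum_uN^u_{v',w}T_u=\sum_uN^u_{v',w}T_xT_u=\sum_uN^u_{v,w}T_u .$$
The middle equality is where affinity is used; the last is associativity of the product in $K$. The case $v=e$ is trivial. $\square$

## 7. A free product without an invariant mean

**Theorem 5.** Let $H_1=\{e,x\}$ with $\check x=x$ and $\delta_x*\delta_x=\frac12\delta_e+\frac12\delta_x$. Let $H_2=\{e,s\}\cong\mathbb Z/2$, and let $K=H_1*H_2$. Then there is no left invariant linear functional $m$ (bounded or not, positive or not) on $AP(K)$ with $m(1)=1$. In particular neither $AP(K)$ nor $WAP(K)$ has an invariant mean.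

*Proof.* **Step 1: the action.** By Lemma 3, $K$ is a countable discrete hypergroup; by Lemma 1 it has a left Haar measure. On $C=[-\tfrac12,1]$ put
$$T_x(t)=-\tfrac t2,\qquad T_s(t)=\tfrac12-t .$$
Here $T_xC=[-\tfrac12,\tfrac14]\subset C$ and $T_sC=C$. Moreover $T_x^2(t)=\tfrac t4=\tfrac12t+\tfrac12T_x(t)$ and $T_s^2=\mathrm{id}$. By Lemma 4 we obtain affine maps $T_w:C\to C$ $(w\in K)$ satisfying (2).

**Step 2: the function.** Write $T_w(t)=a(w)+\chi(w)t$ and put $f(w)=T_w(0)=a(w)$. Then $f$ takes values in $[-\tfrac12,1]$, and $f\in C_b(K)$ because $K$ is discrete. Comparing coefficients of $t$ in (2) gives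
$$a(v*w)=a(v)+\chi(v)a(w),\qquad\chi(v*w)=\chi(v)\chi(w).\tag{4}$$

**Step 3: $f$ is almost periodic.** By (4), $L_vf=a(v)1+\chi(v)f$. Here $|a(v)|\le1$, and $|\chi(v)|\le1$ because $\chi(v)$ is a product of factors $-\tfrac12$ and $-1$. So $\{L_vf\}$ is a bounded subset of $\operatorname{span}\{1,f\}$, and $f\in AP(K)$.

**Step 4: the conflict.** Since $(a,\chi)$ equals $(0,-\tfrac12)$ at $x$ and $(\tfrac12,-1)$ at $s$,
$$L_xf=-\tfrac12f,\qquad L_sf=\tfrac12\cdot1-f.\tag{5}$$
If $m$ is left invariant with $m(1)=1$, the first identity gives $m(f)=-\tfrac12m(f)$, so $m(f)=0$. The second gives $m(f)=\tfrac12-m(f)$, so $m(f)=\tfrac14$. This is a contradiction. An invariant mean on $WAP(K)$ would restrict to one on $AP(K)$, so there is none there either. $\square$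

Some values make (5) tangible: $f(e)=f(x)=0$, $f(s)=f(sx)=\tfrac12$, $f(xs)=-\tfrac14$, $f(sxs)=\tfrac34$. For instance, $L_xf(xs)=\tfrac12f(s)+\tfrac12f(xs)=\tfrac14-\tfrac18=\tfrac18=-\tfrac12f(xs)$, and $L_sf(xs)=f(sxs)=\tfrac34=\tfrac12-f(xs)$. The contradiction can be read off from convex combinations: $\tfrac13f+\tfrac23L_xf=0$ while $\tfrac12f+\tfrac12L_sf=\tfrac14$, so the convex hull of the left translates of $f$ contains *two* constants. We can also see where Ryll-Nardzewski's hypothesis fails: the composition $(T_xT_s)^n$ has slope $2^{-n}$, so it brings any two points of $C$ together.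

**Remark (non-discrete examples).** Let $q:K'\to K$ be a continuous surjection of hypergroups with $q_*(\delta_x*\delta_y)=\delta_{q(x)}*\delta_{q(y)}$. For $f\in AP(K)$,
$$L_x(f\circ q)(y)=\int f\,d\,q_*(\delta_x*\delta_y)=f(q(x)*q(y)),\quad\text{so}\quad L_x(f\circ q)=(L_{q(x)}f)\circ q.$$
As $g\mapsto g\circ q$ is isometric on $C_b(K)$, $f\circ q\in AP(K')$. A left invariant mean $m$ on $AP(K')$ then gives the left invariant mean $f\mapsto m(f\circ q)$ on $AP(K)$, since $q$ is onto. Apply this to the projection $K\times L\to K$, with $K$ from Theorem 5 and $L$ any hypergroup with left Haar measure, where $K\times L$ has convolution $(\delta_k*\delta_{k'})\otimes(\delta_l*\delta_{l'})$ and left Haar measure the product of those of $K$ and $L$. So $AP(K\times L)$, and hence $WAP(K\times L)$, has no invariant mean; and $K\times L$ is non-discrete if $L$ is.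

## 8. Free products of finite hypergroups

For free products of two finite hypergroups one can say exactly when a mean exists. We first need two facts about finite hypergroups. "Nontrivial" means different from $\{e\}$.

**Lemma 6.** Let $H$ be a finite hypergroup, $\lambda(z)=1/(\delta_{\check z}*\delta_z)(e)$ and $\omega=\lambda/\lambda(H)$.

(1) If a real measure $\mu$ on $H$ satisfies $\delta_z*\mu=\mu$ for all $z$, then $\mu=\mu(H)\omega$.

(2) If $\lambda\equiv1$, then $H$ is a group.

*Proof.* (1) By Lemma 1, $\omega$ is left invariant. Applying $\vee$, we see that $\check\omega$ is right invariant. Evaluate $\check\omega*\omega$ in two ways. As an average of $\delta_z*\omega$ it is $\omega$; as an average of $\check\omega*\delta_z$ it is $\check\omega$. So $\omega=\check\omega$ is two-sided invariant. Now $\omega*\mu=\sum_z\omega(z)\,\delta_z*\mu=\mu$, and also $\omega*\mu=\sum_z\mu(z)\,\omega*\delta_z=\mu(H)\omega$.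

(2) If $\lambda\equiv1$, then $(\delta_{\check z}*\delta_z)(e)=1$ for all $z$, so $\delta_{\check z}*\delta_z=\delta_e$; applying this to $\check z$ gives $\delta_z*\delta_{\check z}=\delta_e$. Let $u\in\operatorname{supp}(\delta_x*\delta_y)$. By positivity, $\operatorname{supp}(\delta_{\check x}*\delta_u)\subseteq\operatorname{supp}(\delta_{\check x}*\delta_x*\delta_y)=\{y\}$, so $\delta_{\check x}*\delta_u=\delta_y$. Then $\delta_u=\delta_x*\delta_{\check x}*\delta_u=\delta_x*\delta_y$. So every product of point masses is a point mass, and $H$ is a group with inverses $\check x$. $\square$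

**Theorem 7.** Let $H_1,H_2$ be nontrivial finite hypergroups and $K=H_1*H_2$. The following are equivalent: (i) $WAP(K)$ has an invariant mean; (ii) $AP(K)$ has an invariant mean; (iii) $H_1$ and $H_2$ are both groups. If (iii) fails, there is not even a left invariant linear functional on $AP(K)$ with value $1$ at $1$.

*Proof.* **(iii)$\Rightarrow$(i)$\Rightarrow$(ii).** If both $H_i$ are groups, the rules of Lemma 3 are those of the free product group, and the Ryll-Nardzewski theorem applies. For the second implication, restrict the mean to $AP(K)$.

For (ii)$\Rightarrow$(iii) and the last sentence, suppose that not both $H_i$ are groups. By symmetry we may assume that $H_1$ is not one. The plan is to let $H_1$ and $H_2$ act on probability measures on the rectangle $H_1\times H_2$, each along its own coordinate, and to spoil the compatibility of the two by relabeling a single fiber.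

**Step 1: the action.** By Lemma 6(2) there is $y\in H_1$ with $\lambda_1(y)\ne1=\lambda_1(e)$. Let $\sigma$ be the transposition $(e\;y)$ of the set $H_1$. Let $E=\mathbb R^{H_1\times H_2}$, and let $C\subset E$ be the simplex of probability measures. For $x\in H_1$ and $h\in H_2$ define linear maps by
$$T_x\delta_{(a,b)}=\sum_z(\delta_x*\delta_a)(z)\,\delta_{(z,b)}\quad(b\ne e),\qquad T_x\delta_{(\sigma(a),e)}=\sum_z(\delta_x*\delta_a)(z)\,\delta_{(\sigma(z),e)},$$
$$T_h\delta_{(a,b)}=\sum_z(\delta_h*\delta_b)(z)\,\delta_{(a,z)}.$$
They preserve $C$. On each fiber $H_1\times\{b\}$ with $b\ne e$, the first family is left convolution; on $H_1\times\{e\}$ it is left convolution conjugated by the relabeling $\sigma$. The second family is left convolution on each $\{a\}\times H_2$. Associativity therefore gives the hypotheses of Lemma 4, and we obtain an affine action $(T_w)_{w\in K}$ on $C$.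

**Step 2: no $\mu\in E$ of total mass $1$ is fixed by all $T_w$.** Suppose $\mu$ is fixed. Invariance under $H_1$ and Lemma 6(1), applied on each fiber, give constants $c_b$ with
$$\mu(a,b)=c_b\lambda_1(a)\quad(b\ne e),\qquad\mu(a,e)=c_e\lambda_1(\sigma(a)).$$
(On the fiber over $e$ the lemma applies to $a\mapsto\mu(\sigma(a),e)$, and $\sigma^2=\mathrm{id}$.) Invariance under $H_2$ gives constants $d_a$ with $\mu(a,b)=d_a\lambda_2(b)$. Pick $b_1\in H_2\setminus\{e\}$. Comparing the values at $b=b_1$ and at $b=e$, and using $\lambda_2(e)=1$,
$$d_a=\frac{c_{b_1}}{\lambda_2(b_1)}\lambda_1(a)=c_e\lambda_1(\sigma(a))\qquad\text{for all }a .$$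
Summing over $a$ gives $c_{b_1}/\lambda_2(b_1)=c_e$. Taking $a=e$ gives $c_e=c_e\lambda_1(y)$, so $c_e=0$. Hence $d\equiv0$ and $\mu=0$, a contradiction.

**Step 3: conclusion.** The affine hull of $C$ is the set $E_1$ of all $\mu\in E$ with total mass $1$. If $AP(K)$ had a left invariant linear functional with value $1$ at $1$, Lemma 2 would give a common fixed point in $E_1$, against Step 2. $\square$

Note that Step 2 excludes fixed points of total mass $1$ and any sign. This is needed, because the functional is not assumed positive and the point from Lemma 2 may lie outside $C$.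

## 9. Left, right and uniqueness, for every hypergroup

The counterexample concerns left invariance. The next theorem, valid for every $K$, shows that the right-handed question is the same, and that the hull criterion of Section 4 is exact.

**Theorem 9.** Let $X=AP(K)$ or $X=WAP(K)$. The following are equivalent: (a) $X$ has a left invariant mean; (b) $X$ has a right invariant mean; (c) $X$ has exactly one left invariant mean, exactly one right invariant mean, and they coincide; (d) for every $f\in X$ the norm closed convex hull of $\{L_xf:x\in K\}$ contains a constant.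

A right invariant mean is one with $m(R_yf)=m(f)$. The idea is to make the set of means into a semigroup in which invariance becomes an absorption law.

*Proof.* **Step 1: $X$ is symmetric between left and right.** Let $F(x,y)=f(x*y)$; its rows are the $L_xf$ and its columns the $R_yf$.

If $f\in AP(K)$, the columns are also relatively norm compact. Indeed, let $x_1,\dots,x_n$ index an $\varepsilon$-net of the rows. The bounded vectors $(F(x_i,y))_{i\le n}$ can be covered by finitely many sets in each of which any two satisfy $|F(x_i,y)-F(x_i,y')|\le\varepsilon$ for all $i$. For such $y,y'$ and any $x$, choosing $i$ with $\|L_xf-L_{x_i}f\|\le\varepsilon$ gives $|F(x,y)-F(x,y')|\le3\varepsilon$. So the columns are totally bounded.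

If $f\in WAP(K)$, the columns are relatively weakly compact. By Grothendieck's double limit criterion, a bounded set $A\subset C_b(K)$ is relatively weakly compact iff $\lim_n\lim_kg_n(y_k)=\lim_k\lim_ng_n(y_k)$ for all sequences $(g_n)$ in $A$, $(y_k)$ in $K$ for which both sides exist. For $A=\{L_xf\}$ this concerns the numbers $f(x_n*y_k)$, and is symmetric in $x$ and $y$.

Left invariance of $X$ is given. Since $L_xR_yf=R_yL_xf$ and $R_y$ is a bounded linear map, $\{L_xR_yf\}$ is the image of a relatively compact set, so $R_yX\subseteq X$. Put $\check f(x)=f(\check x)$. Then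
$$L_x\check f(y)=\int f(\check u)\,d(\delta_x*\delta_y)(u)=f(\check y*\check x)=(R_{\check x}f)(\check y),$$
so $L_x\check f=(R_{\check x}f)^\vee$, and $\check f\in X$ because the columns of $F$ are relatively compact.

**Step 2: means are limits of averages of evaluations.** Let $M$ be the weak* compact convex set of means on $X$. It is the weak* closed convex hull of the evaluations $\delta_y$, $y\in K$. Otherwise Hahn–Banach gives $m\in M$ and $f\in X$ with $\operatorname{Re}m(f)>\sup_y\operatorname{Re}f(y)$, contrary to Section 3.

**Step 3: means act on functions.** For $n\in M$ and $f\in X$ put $(n\cdot f)(x)=n(L_xf)$. For an evaluation, $\delta_y\cdot f=R_yf$. Let $n=\lim n_i$ weak*, with $n_i$ finite convex combinations of evaluations. Then $n_i\cdot f\in\operatorname{co}\{R_yf\}$, which is relatively weakly compact by Krein–Šmulian, and it lies in $X$, which is weakly closed. Also $n_i\cdot f\to n\cdot f$ pointwise. Every subnet of $(n_i\cdot f)$ has a weakly convergent subnet, whose limit must be the pointwise limit. Therefore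
$$n\cdot f\in X\quad\text{and}\quad n_i\cdot f\to n\cdot f\text{ weakly}.\tag{6}$$

Symmetrically $(f\cdot m)(y)=m(R_yf)$ defines $f\cdot m\in X$, with $f\cdot\delta_x=L_xf$. All $f\cdot m$ lie in the weak closure of $\operatorname{co}\{L_xf\}$, which is weakly compact. The same subnet argument shows that $m\mapsto f\cdot m$ is continuous from $M$ (weak*) to $X$ (weak). Its image is thus weakly compact and convex, contains every $L_xf$, and lies in the weak closure of $\operatorname{co}\{L_xf\}$, which equals the norm closure by Mazur. Hence
$$\{f\cdot m:m\in M\}=\overline{\operatorname{co}}\{L_xf:x\in K\}.\tag{7}$$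

**Step 4: the product of means.** Define $(mn)(f)=m(n\cdot f)$. This is positive with value $1$ at $1$, so $mn\in M$. Moreover
$$(mn)(f)=n(f\cdot m).\tag{8}$$
For $n=\delta_y$ both sides are $m(R_yf)$. For general $n=\lim n_i$ as above, $m(n_i\cdot f)\to m(n\cdot f)$ by (6), and $n_i(f\cdot m)\to n(f\cdot m)$ because $f\cdot m\in X$. The definition shows that $mn$ is weak* continuous in $m$, and (8) shows it is weak* continuous in $n$. The product is affine in each variable.

It is associative. On evaluations, $(\delta_x\delta_y)(f)=f(x*y)$, so $((\delta_x\delta_y)\delta_z)(f)=R_zf(x*y)=f(x*y*z)$, and $(\delta_x(\delta_y\delta_z))(f)=(L_xf)(y*z)=f(x*y*z)$. Both triple products are affine and weak* continuous in each variable separately, so by Step 2 the identity extends to $M$ one variable at a time. Let $\check m(f)=m(\check f)$. In the same way $(mn)^\vee=\check n\check m$, since on evaluations both sides are $f\mapsto f(\check y*\check x)$.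

**Step 5: invariance as absorption.** We have $(\delta_xm)(f)=m(L_xf)$ and $(m\delta_y)(f)=m(R_yf)$. The set $\{n:nm=m\}$ is convex and weak* closed, so it is all of $M$ as soon as it contains the evaluations. Thus $m$ is left invariant iff $nm=m$ for all $n\in M$. Similarly, $m$ is right invariant iff $mn=m$ for all $n\in M$.

**Step 6: (a), (b) and (c) are equivalent, and (b)$\Rightarrow$(d).** If $nm=m$ for all $n$, then $\check m\check n=\check m$ for all $n$, and $\check n$ runs through $M$; so (a)$\Leftrightarrow$(b). Assume (a), hence (b). For any left invariant $m$ and any right invariant $n$ we have $n=nm=m$. So all left and all right invariant means coincide, which is (c). Trivially (c)$\Rightarrow$(a). If $m$ is right invariant, then $f\cdot m=m(f)1$, which lies in the hull by (7); this is (d).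

**Step 7: (d)$\Rightarrow$(b).** The purpose is to pass from one function at a time to all at once. For $f\in X$ let $Z_f=\{m\in M:f\cdot m\text{ is constant}\}$. Since $(f\cdot m)(y)=(m\delta_y)(f)$ and $R_ef=f$, the function $f\cdot m$ is constant iff $(m\delta_y)(f)=m(f)$ for all $y$. By affinity and weak* continuity in the second variable,
$$Z_f=\{m:(mn)(f)=m(f)\ \ \forall n\in M\}.\tag{9}$$
So $Z_f$ is weak* closed, by continuity in $m$, and nonempty by (d) and (7). If $m\in Z_f$ and $n,n'\in M$, then $((mn)n')(f)=(m(nn'))(f)=m(f)=(mn)(f)$; hence $Z_fM\subseteq Z_f$.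

Now let $m\in Z_{f_1}\cap\dots\cap Z_{f_k}$ and $f_{k+1}\in X$. As $f_{k+1}\cdot m\in X$, there is $n\in Z_{f_{k+1}\cdot m}$. By (8) and (9), for all $n'$,
$$(mnn')(f_{k+1})=(nn')(f_{k+1}\cdot m)=n(f_{k+1}\cdot m)=(mn)(f_{k+1}).$$
So $mn\in Z_{f_{k+1}}$, and $mn\in Z_{f_1}\cap\dots\cap Z_{f_k}$ by the previous paragraph. By induction, finite intersections of the sets $Z_f$ are nonempty. By compactness of $M$ some $m$ lies in all of them, and then $mn=m$ for all $n$: $m$ is a right invariant mean. $\square$

In particular, for $K$ in Theorem 5, neither $AP(K)$ nor $WAP(K)$ has a right invariant mean.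

## 10. Hilbert space coefficients always have a mean

Contraction is harmless for functions that come from Hilbert spaces.

**Definition ($*$-representation).** A map $\pi:K\to B(\mathcal H)$, $\mathcal H$ a Hilbert space, is a $*$-representation if $\pi(e)=I$, $\|\pi(x)\|\le1$, $\pi(\check x)=\pi(x)^*$, $\pi$ is weakly continuous, and $\pi(x)\pi(y)=\int\pi(u)\,d(\delta_x*\delta_y)(u)$ weakly. Its coefficients are the functions $\langle\pi(\cdot)\xi,\eta\rangle$ with $\xi,\eta\in\mathcal H$.

*Example.* On $H_1$, $\mathcal H=\mathbb C$ with $\pi(e)=1$, $\pi(x)=-\tfrac12$ is a $*$-representation: $\tfrac14=\tfrac12-\tfrac14$.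

**Theorem 10.** Let $\mathcal E(K)$ be the norm closure in $C_b(K)$ of the space of all coefficients $\langle\pi(\cdot)\xi,\eta\rangle$ of $*$-representations of $K$. Then, for every hypergroup $K$, $\mathcal E(K)$ is a translation invariant subspace of $WAP(K)$ containing the constants. It has a unique left invariant mean, which is also right invariant.

*Proof.* **Step 1: $\mathcal E(K)$ is a translation invariant subspace of $WAP(K)$ containing $1$.** Let $f=\langle\pi(\cdot)\xi,\eta\rangle$. The product rule gives $f(x*y)=\langle\pi(x)\pi(y)\xi,\eta\rangle$, so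
$$L_xf=\langle\pi(\cdot)\xi,\pi(x)^*\eta\rangle,\qquad R_yf=\langle\pi(\cdot)\pi(y)\xi,\eta\rangle.\tag{10}$$
The map $\eta'\mapsto\langle\pi(\cdot)\xi,\eta'\rangle$ is bounded and conjugate linear, so it sends balls of $\mathcal H$ to relatively weakly compact sets. Since $\|\pi(x)^*\eta\|\le\|\eta\|$, we get $f\in WAP(K)$. Scalar multiples of coefficients are coefficients, sums of coefficients are coefficients of direct sums, and the trivial representation on $\mathbb C$ gives the constants. As $L_x,R_y$ are contractions and $WAP(K)$ is closed, everything passes to the closure. Finally, $\mathcal E(K)$ is closed under complex conjugation (use the conjugate representation on the conjugate Hilbert space), so means on it satisfy $m(1)=1$.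

**Step 2: the fixed vectors split off.** Let $F_\pi=\{\zeta:\pi(x)\zeta=\zeta\ \forall x\}$, with orthogonal projection $P_\pi$. For $\zeta\in F_\pi$ and $\xi\in F_\pi^\perp$ we have $\langle\pi(x)\xi,\zeta\rangle=\langle\xi,\pi(\check x)\zeta\rangle=\langle\xi,\zeta\rangle=0$. So $F_\pi^\perp$ is invariant, and
$$P_\pi\pi(x)=P_\pi=\pi(x)P_\pi.\tag{11}$$

**Step 3: $P_\pi\xi$ lies in the norm closed convex hull of $\{\pi(x)\xi\}$.** Since $\pi(x)\xi=P_\pi\xi+\pi(x)(\xi-P_\pi\xi)$, we may assume $\xi\in F_\pi^\perp$ and must show that the hull $Q$ of the orbit contains $0$. By the product rule $\pi(y)\pi(x)\xi=\int\pi(u)\xi\,d(\delta_y*\delta_x)(u)$, which lies in the closed convex set $Q$ by Hahn–Banach; so $\pi(y)Q\subseteq Q$. Let $\zeta$ be the unique element of minimal norm in $Q$. Then $\pi(y)\zeta\in Q$ and $\|\pi(y)\zeta\|\le\|\zeta\|$, so $\pi(y)\zeta=\zeta$ for all $y$. Thus $\zeta\in F_\pi$, while $\zeta\in Q\subseteq F_\pi^\perp$. Hence $\zeta=0$. Here contraction helped: it is exactly what the minimal norm argument uses.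

**Step 4: existence.** We want $m(\langle\pi(\cdot)\xi,\eta\rangle)=\langle P_\pi\xi,\eta\rangle$, and we need it to be well defined and positive. Given finitely many pairs $(\pi_j,\xi_j)$ and $\varepsilon>0$, apply Step 3 to $\bigoplus\pi_j$ and $\bigoplus\xi_j$; the projection onto fixed vectors is $\bigoplus P_{\pi_j}$. This gives a finitely supported probability measure $\mu=\sum_kc_k\delta_{x_k}$ with $\|\sum_kc_k\pi_j(x_k)\xi_j-P_{\pi_j}\xi_j\|<\varepsilon$ for all $j$. For $f_j=\langle\pi_j(\cdot)\xi_j,\eta_j\rangle$ it follows that
$$\Big|\int f_j\,d\mu-\langle P_{\pi_j}\xi_j,\eta_j\rangle\Big|\le\varepsilon\|\eta_j\|\quad\text{for all }j.\tag{12}$$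
If one function has two presentations as a coefficient, use (12) for both with a common $\mu$ and let $\varepsilon\to0$: the two values agree. So $m(f)=\langle P_\pi\xi,\eta\rangle$ depends only on $f$. It is linear (direct sums), satisfies $|m(f)|\le\|f\|$ by (12), and $m(1)=1$. Extend it to $\mathcal E(K)$ by continuity. If $f\in\mathcal E(K)$, $f\ge0$, and $g$ is a coefficient with $\|f-g\|<\varepsilon$, then (12) gives $\mu$ with $|\int g\,d\mu-m(g)|<\varepsilon$. So $m(f)$ is within $3\varepsilon$ of $\int f\,d\mu\ge0$; hence $m(f)\ge0$. Thus $m$ is a mean. By (10) and (11),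
$$m(L_xf)=\langle P_\pi\xi,\pi(x)^*\eta\rangle=\langle\pi(x)P_\pi\xi,\eta\rangle=m(f),\qquad m(R_yf)=\langle P_\pi\pi(y)\xi,\eta\rangle=m(f)$$
for coefficients, hence on $\mathcal E(K)$.

**Step 5: uniqueness.** Let $n$ be a left invariant mean on $\mathcal E(K)$ and $f=\langle\pi(\cdot)\xi,\eta\rangle$. By Step 3 applied to $\eta$ there are convex combinations $\sum_jc_j\pi(x_j)^*\eta=\sum_jc_j\pi(\check x_j)\eta$ arbitrarily close to $P_\pi\eta$. By invariance and (10),
$$n(f)=n\Big(\sum_jc_jL_{x_j}f\Big)=n\Big(\Big\langle\pi(\cdot)\xi,\sum_jc_j\pi(x_j)^*\eta\Big\rangle\Big),$$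
which is arbitrarily close to $n(\langle\pi(\cdot)\xi,P_\pi\eta\rangle)$. But $\langle\pi(x)\xi,P_\pi\eta\rangle=\langle P_\pi\pi(x)\xi,\eta\rangle=\langle P_\pi\xi,\eta\rangle$ is constant in $x$. So $n(f)=\langle P_\pi\xi,\eta\rangle=m(f)$, and by continuity $n=m$. $\square$

Consequently the function $f$ of Theorem 5 lies in $AP(K)\setminus\mathcal E(K)$: on a translation invariant space with an invariant mean, the identities (5) cannot hold.

## 11. Three dimensions are needed

The function $f$ of Theorem 5 spans, together with $1$, a two-dimensional *left* invariant space. As a *two-sided* invariant space the conflict needs one more dimension, and no hypergroup does better.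

**Proposition 11.** For every hypergroup $K$, every two-sided translation invariant subspace $X\subset C_b(K)$ with $1\in X$ and $\dim X\le2$ has a left invariant mean. For $K$ of Theorem 5, the 3-dimensional two-sided translation invariant space $\operatorname{span}\{1,a,\chi\}\subset AP(K)$ has none.

*Proof.* **Step 1: in dimension two the left translations commute.** The case $\dim X=1$ is trivial. Let $X=\operatorname{span}\{1,g\}$ with $g$ nonconstant; subtracting a constant, $g(e)=0$. Since $L_xg\in X$, write $g(x*y)=\alpha(x)+\beta(x)g(y)$. Putting $y=e$ gives $\alpha=g$. Choosing $y$ with $g(y)\ne0$ gives $\beta=(R_yg-g)/g(y)$, which lies in $X$ by right invariance. So $\beta=b_0+b_1g$. Putting $x=e$ gives $g(y)=\beta(e)g(y)$ for that $y$, so $b_0=\beta(e)=1$. Hence $L_xg=g+g(x)(1+b_1g)$, that is,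
$$L_x|_X=I+g(x)N,\qquad N1=0,\quad Ng=1+b_1g .$$
All these operators are polynomials in the one operator $N$, so they commute.

**Step 2: a common fixed mean.** Let $M'$ be the set of linear functionals $m$ on $X$ with $\|m\|\le1$ and $m(1)=1$. It is compact and convex, and it contains the evaluations. Each $m\in M'$ is a mean: $m(h)$ lies in every closed disk containing $h(K)$, since $|m(h)-c|=|m(h-c1)|\le\|h-c1\|$; hence it lies in the closed convex hull of $h(K)$, so $m(h)\ge0$ if $h\ge0$. As $L_x$ is a contraction fixing $1$, the adjoints of the $L_x|_X$ are commuting continuous affine self-maps of $M'$. By Markov–Kakutani they have a common fixed point.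

**Step 3: the three-dimensional space.** By (4),
$$L_va=a(v)1+\chi(v)a,\qquad R_va=a+a(v)\chi,\qquad L_v\chi=R_v\chi=\chi(v)\chi .\tag{13}$$
So $\operatorname{span}\{1,a,\chi\}$ is two-sided invariant. It lies in $AP(K)$, since $a=f\in AP(K)$ and $\{L_v\chi\}\subset[-1,1]\chi$. It has dimension three: the values of $(a,\chi)$ at $e,x,s$ are $(0,1)$, $(0,-\tfrac12)$, $(\tfrac12,-1)$, and a relation $p+qa+r\chi=0$ gives $p+r=0$ and $p-\tfrac r2=0$, so $p=r=0$, and then $\tfrac q2=0$. It contains $f=a$ and $1$, so by Step 4 of Theorem 5 it has no invariant mean. $\square$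

**Remark.** The formulas (13) show concretely how condition (d) of Theorem 9 fails for this $K$. It does not fail at $f=a$, whose left hull contains two constants. It fails at $\check a$. Since $L_v\check a=(R_{\check v}a)^\vee=(a+a(\check v)\chi)^\vee$, every element of the closed convex hull of $\{L_v\check a\}$ has the form $(a+r\chi)^\vee$ with $r\in\mathbb R$. None of these is constant, because $1,a,\chi$ are linearly independent.
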